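# Common zeros of power sums of three numbers with sum zero

## 1. The exponents 2, 3, 4, 5, 7

For $n\ge 1$ put
$$F_n(x)=x^n+1+(-1)^n(x+1)^n .$$
This is the power sum $X^n+Y^n+Z^n$ evaluated at the triple $(x,1,-1-x)$, whose sum is zero. Let $K$ be a field of characteristic zero. We ask: given two different exponents $a,b\ge2$, can $F_a$ and $F_b$ share a root? The statement to be decided is Conjecture 2.1 of "Regular sequences of power sums in the polynomial ring in three variables":

> if $a,b\ge2$, $a\ne b$ and $ab\equiv0\pmod 6$, then $\gcd(F_a,F_b)=1$ in $K[x]$.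

It is the case $\gamma=1$ of a conjecture of Conca, Krattenthaler and Watanabe: for distinct positive integers $\alpha,\beta,\gamma$ with $\gcd(\alpha,\beta,\gamma)=1$ and $6\mid\alpha\beta\gamma$, the power sums $p_\alpha,p_\beta,p_\gamma$ form a regular sequence in $K[X,Y,Z]$. (Regular sequences are recalled in Section 2.)

Start with small $a$. Expanding,
$$F_2=2(x^2+x+1),\quad F_3=-3x(x+1),\quad F_4=2(x^2+x+1)^2,$$
$$F_5=-5x(x+1)(x^2+x+1),\quad F_7=-7x(x+1)(x^2+x+1)^2 .$$

**Easy case.** If $a\in\{2,3,4,5,7\}$, $b\ge2$, $b\neq a$ and $6\mid ab$, then $\gcd(F_a,F_b)=1$.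

*Proof.* The roots of $F_a$ in $\overline K$ lie in $\{0,-1,\omega,\omega^2\}$, where $\omega$ is a primitive cube root of unity. We evaluate $F_b$ there. First, $F_b(0)=F_b(-1)=1+(-1)^b$, which is $2$ if $b$ is even and $0$ if $b$ is odd. Next, $\omega+1=-\omega^2$, so $F_b(\omega)=\omega^b+1+\omega^{2b}$, which is $3$ if $3\mid b$ and $0$ otherwise; the same holds at $\omega^2$. If $a=2$ or $4$, the roots of $F_a$ are $\omega,\omega^2$, and $6\mid ab$ forces $3\mid b$, so $F_b\ne0$ there. If $a=3$, the roots are $0,-1$, and $b$ is even, so $F_b\neq0$ there. If $a=5$ or $7$, then $6\mid b$ and $F_b$ is nonzero at all four points. $\square$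

What changes in general? The proof used that the roots of $F_a$ are explicit. Already
$$F_6=2(x^2+x+1)^3+3x^2(x+1)^2$$
has roots outside $\{0,-1,\omega,\omega^2\}$, and we must show that they miss the roots of $F_b$ for *infinitely many* $b$. We first isolate the non-obvious roots.

## 2. The coordinates $u,w$ and the factorization of $F_n$

**Expanding $p_n$ in $u$ and $w$.** The purpose is to split off the factors $x(x+1)$ and $x^2+x+1$ from $F_n$ once and for all. Let $X+Y+Z=0$ and put
$$u=-(XY+YZ+ZX),\qquad w=XYZ,\qquad p_n=X^n+Y^n+Z^n .$$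
Then $(1-Xt)(1-Yt)(1-Zt)=1-ut^2-wt^3$, so
$$\sum_{n\ge1}\frac{p_n}{n}t^n=-\log(1-ut^2-wt^3)=\sum_{m\ge1}\frac{(ut^2+wt^3)^m}{m},$$
and comparing coefficients of $t^n$ (with $m=i+j$ and $\frac1{i+j}\binom{i+j}{i}=\frac{(i+j-1)!}{i!\,j!}$)
$$p_n=n\sum_{2i+3j=n}\frac{(i+j-1)!}{i!\,j!}\,u^iw^j .\tag{1}$$
In each term $i\equiv -n\pmod 3$ and $j\equiv n\pmod 2$. For $n\ge2$ let $\varepsilon_n\in\{0,1,2\}$ with $\varepsilon_n\equiv-n\pmod3$, let $\delta_n\in\{0,1\}$ with $\delta_n\equiv n\pmod2$, and let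
$$d_n=\frac{n-2\varepsilon_n-3\delta_n}{6}.$$
The numerator is divisible by $2$ and by $3$, and it is at least $2-4-3=-5$; so $d_n$ is an integer $\ge0$. Writing $i=\varepsilon_n+3i'$, $j=\delta_n+2j'$ we get $i'+j'=d_n$, hence
$$p_n=u^{\varepsilon_n}w^{\delta_n}\sum_{k=0}^{d_n}c_{n,k}\,u^{3(d_n-k)}w^{2k},\qquad c_{n,k}>0 .\tag{2}$$
For example,
$$p_6=2u^3+3w^2,\quad p_8=2u(u^3+4w^2),\quad p_9=3w(3u^3+w^2),$$
$$p_{10}=u^2(2u^3+15w^2),\quad p_{11}=11uw(u^3+w^2),\quad p_{12}=2u^6+24u^3w^2+3w^4 .$$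

**Separating the three factors.** Now take $(X,Y,Z)=(x,1,-1-x)$. Then $p_n=F_n$, $u=x^2+x+1$, $w=-x(x+1)$. Let $Q_n=\sum_kc_{n,k}u^{3(d_n-k)}w^{2k}\in\mathbb Q[x]$, so $F_n=u^{\varepsilon_n}w^{\delta_n}Q_n$. Since $u=1-w$, the polynomials $u$ and $w$ are coprime. Modulo $u$, $Q_n\equiv c_{n,d_n}w^{2d_n}$, and modulo $w$, $Q_n\equiv c_{n,0}u^{3d_n}$; since the $c_{n,k}$ are nonzero, $Q_n$ is coprime to $u$ and to $w$. Hence, up to a nonzero constant,
$$\gcd(F_a,F_b)=u^{\min(\varepsilon_a,\varepsilon_b)}\,w^{\min(\delta_a,\delta_b)}\gcd(Q_a,Q_b).\tag{3}$$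

**Theorem 1.** Let $K$ be a field of characteristic $0$ and let $a\ne b$ be integers $\ge2$. Up to a nonzero constant, in $K[x]$,
$$\gcd(F_a,F_b)=(x^2+x+1)^{\min(\varepsilon_a,\varepsilon_b)}\bigl(x(x+1)\bigr)^{\min(\delta_a,\delta_b)} .$$

**Corollary 1 (Conjecture 2.1 and its converse).** $\gcd(F_a,F_b)=1$ if and only if $ab\equiv0\pmod6$. Equivalently, $p_1,p_a,p_b$ is a regular sequence in $K[X,Y,Z]$ if and only if $6\mid ab$.

**Corollary 2.** If $u,w\in\mathbb C^*$ and $p_0=3$, $p_1=0$, $p_2=2u$, $p_{n+3}=u\,p_{n+1}+w\,p_n$, then $p_n=0$ for at most one $n\ge2$.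

Recall that $f_1,f_2,f_3$ is a regular sequence in a ring $R$ if each $f_i$ is a non-zero-divisor modulo the preceding ones and $R/(f_1,f_2,f_3)\ne0$. For three forms of positive degree in $K[X,Y,Z]$ this holds if and only if their only common zero over $\overline K$ is the origin (a textbook fact). For instance $p_1,p_2,p_3$ is regular, since at a common zero $u=w=0$, so $X,Y,Z$ are the roots of $t^3$; while $p_1,p_2,p_4$ all vanish at $(1,\omega,\omega^2)$ and are not regular.

**What must be proved.** All polynomials have rational coefficients, and gcd's do not change under field extension. So by (3), Theorem 1 is equivalent to: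

> for $2\le a<b$, the polynomials $Q_a,Q_b$ have no common root in $\mathbb C$.

Where $uw\ne0$ put $T=u^3/w^2$. Then $Q_n=w^{2d_n}P_n(T)$ with $P_n(T)=\sum_kc_{n,k}T^{d_n-k}$ of degree $d_n$. By hand: $P_n$ is a nonzero constant for $n=2,3,4,5,7$, and
$$P_6=2T+3,\quad P_8=2T+8,\quad P_9=9T+3,\quad P_{10}=2T+15,\quad P_{11}=11T+11,\quad P_{12}=2T^2+24T+3 .$$
The linear ones have roots $-\frac32,-4,-\frac13,-\frac{15}2,-1$, all different, where $P_{12}$ takes the values $-28.5,\,-61,\,-\frac{43}9,\,-64.5,\,-19$. So there are no common roots for $a<b\le12$.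

**Standing assumption.** From now on, until the contradiction in Section 10, $2\le a<b$, and $x\in\overline{\mathbb Q}\subset\mathbb C$ is a common root of $Q_a$ and $Q_b$ (common roots are algebraic). We put $(X,Y,Z)=(x,1,-1-x)$. As $Q_n$ is coprime to $u$ and $w$, we have $uw\neq0$ at $x$, so $X,Y,Z\ne0$ and $T\ne0$. Since $Q_a$ is not constant, $a=6$ or $a\ge8$, and
$$T=-\tfrac32,\;-4,\;-\tfrac13,\;-\tfrac{15}2\quad\text{for }a=6,8,9,10\text{ respectively.}\tag{4}$$

## 3. The zeros of $2\cos n\varphi+(-c)^n$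

We now locate all complex roots of $Q_n$. They all have the same shape, and this will be used at every complex embedding of $\mathbb Q(x)$.

**Lemma 1.** Any complex root of $Q_n$ gives a triple which, up to scaling and permutation, is $(\zeta,\bar\zeta,-c)$ with $\zeta=e^{i\varphi}$, $\varphi\in(\frac\pi3,\frac\pi2)$, $c=2\cos\varphi\in(0,1)$. Moreover $T=-(1-c^2)^3/c^2$.

*Proof.* **Step 1: triples of this shape give enough roots of $P_n$.** For $(\zeta,\bar\zeta,-c)$ we have $p_1=0$, $u=-(1-c\cdot2\cos\varphi)=c^2-1$, $w=-c$, so $T=-(1-c^2)^3/c^2$, which is strictly increasing in $c\in(0,1)$. Also $p_n=2\cos n\varphi+(-c)^n$. At $\varphi=j\pi/n$ with $j\in\mathbb Z$ and $\frac n3\le j\le\frac n2$ we have $c\in[0,1]$, so $p_n=2(-1)^j+(-c)^n$ has sign $(-1)^j$. Hence $p_n$ has a zero in each open interval between consecutive such points. The number of intervals is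
$$\Bigl\lfloor\frac n2\Bigr\rfloor-\Bigl\lceil\frac n3\Bigr\rceil=\frac{n-\delta_n}2-\frac{n+\varepsilon_n}3=d_n .$$
So we get at least $d_n$ distinct $\varphi\in(\frac\pi3,\frac\pi2)$, with distinct $c\in(0,1)$ and therefore distinct $T$. At these, $uw\neq0$ and $p_n=u^{\varepsilon_n}w^{\delta_n+2d_n}P_n(T)=0$, so these $T$ are roots of $P_n$. As $\deg P_n=d_n$, they are all its roots.

**Step 2: $T$ determines the triple.** Let $(X,Y,Z)$ and $(X',Y',Z')$ be triples with sum zero, $uw\ne0\ne u'w'$ and $u^3/w^2=u'^3/w'^2$. Put $\rho=\dfrac{wu'}{uw'}$. Then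
$$\rho^2u'=u\cdot\frac{w^2u'^3}{u^3w'^2}=u,\qquad \rho^3w'=w\cdot\frac{w^2u'^3}{u^3w'^2}=w .$$
So $X,Y,Z$ and $\rho X',\rho Y',\rho Z'$ are the roots of the same cubic $t^3-ut-w$.

At a complex root of $Q_n$ we have $uw\ne0$ and $P_n(T)=0$. By Step 1 this $T$ belongs to a triple $(\zeta,\bar\zeta,-c)$, and by Step 2 our triple is this one up to scaling and permutation. $\square$

In particular, the moduli of $X,Y,Z$ are proportional to $1,1,c$.

## 4. Absolute values and the height of $[X:Y:Z]$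

Let $k=\mathbb Q(x)$. For a place $v$ of $k$ above $p\le\infty$, let $|\cdot|_v$ extend the usual absolute value of $\mathbb Q_p$ (with $\mathbb Q_\infty=\mathbb R$), and put
$$\omega_v=\frac{[k_v:\mathbb Q_p]}{[k:\mathbb Q]},\qquad \|\cdot\|_v=|\cdot|_v^{\omega_v},\qquad \sum_{v\mid p}\omega_v=1 .$$
An archimedean $v$ comes from an embedding $\sigma:k\to\mathbb C$ via $|y|_v=|\sigma(y)|$. The product formula says $\sum_v\log\|y\|_v=0$ for $y\in k^*$. The projective height of a point with coordinates $y_i\in k$, not all zero, is $\sum_v\log\max_i\|y_i\|_v$; by the product formula it does not change when the coordinates are scaled. For example, $[1:2:-3]$ over $\mathbb Q$ has height $\log3$. Over $\mathbb Q(\sqrt2)$ there are two archimedean places, each with $\omega_v=\frac12$, and $[1:\sqrt2]$ has height $2\cdot\frac12\log\sqrt2=\frac12\log2$, since finite places contribute $0$.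

Let $M_v$ and $m_v$ be the maximum and minimum of $\|X\|_v,\|Y\|_v,\|Z\|_v$, let $q_v=m_v/M_v\le1$, and
$$h=\sum_v\log M_v,\qquad f=\sum_{v\nmid\infty}\log\frac1{q_v},\qquad L=ah .$$

**Archimedean places.** All conjugates of $x$ are common roots of $Q_a,Q_b\in\mathbb Q[x]$, so Lemma 1 applies at every $v\mid\infty$. Write $c_v$ (and $\varphi_v$) for the resulting $c$ (and $\varphi$), and $s_v=c_v^2\in(0,1)$. Since $T$ does not change under scaling and permutation,
$$q_v=c_v^{\omega_v},\qquad |T|_v=\frac{(1-s_v)^3}{s_v}\qquad(v\mid\infty).\tag{5}$$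

**An exact formula for $h$.** At every $v$ the two largest of $\|X\|_v,\|Y\|_v,\|Z\|_v$ coincide: for finite $v$ by the ultrametric inequality and $X+Y+Z=0$, for $v\mid\infty$ by Lemma 1. So $\|w\|_v=M_v^2m_v$, and the product formula for $w$ gives $\sum_v\log m_v=-2h$. Hence $\sum_v\log(1/q_v)=3h$, that is,
$$6h=2f+\sum_{v\mid\infty}\omega_v\log\frac1{s_v} .\tag{6}$$

**The size of $T$.** For finite $v$, $\|u\|_v\le M_v^2$, so
$$\|T\|_v\le\frac{M_v^6}{(M_v^2m_v)^2}=q_v^{-2}\qquad(v\nmid\infty).\tag{7}$$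
The product formula for $T$ then gives
$$\sum_{v\mid\infty}\omega_v\log|T|_v\ge-2f,\qquad\text{so some }v\mid\infty\text{ has }|T|_v\ge e^{-2f},\tag{8}$$
because $\sum_{v\mid\infty}\omega_v=1$. Inserting (5) and then (6) in the first inequality, we get $0\le 2f+\sum_{v\mid\infty}\omega_v\bigl(3\log(1-s_v)+\log\frac1{s_v}\bigr)=6h+3\sum_{v\mid\infty}\omega_v\log(1-s_v)$, i.e.
$$2h\ge\sum_{v\mid\infty}\omega_v\log\frac1{1-s_v}.\tag{9}$$

**Example ($n=9$).** The cubic $t^3+3t-9$ has $u=-3$, $w=9$, $T=-\frac13$, so its roots form the triple for $n=9$. At a place above $3$ let $\alpha,\alpha,\beta$ be the valuations of the roots $X,Y,Z$, with $\beta\ge\alpha$ and $2\alpha+\beta=2$. If $\alpha=\beta=\frac23$, then $XY+YZ+ZX=3$ would have valuation $\ge\frac43$, which is false. So $\beta>\alpha$; since $X+Y=-Z$, $3=XY-Z^2$ has valuation $2\alpha$, whence $\alpha=\frac12$, $\beta=1$. Above primes other than $3$ the roots are units. Thus $f=\frac12\log3$ here.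

## 5. What congruences give, and the unit triple for $n=11$

The first thing to try is to look at the two equations $p_a=p_b=0$ at finite places.

**Lemma 2.** Let $g=\gcd(a,b)$. If $a,b$ are not both odd, then every finite $v$ with $q_v<1$ lies above $2$, and $f\le\frac12\log2$. If both are odd, then $f\le\sum_{p\mid g}\frac{\log p}{p-1}\le\frac12\log g$.

*Proof.* Let $v\mid p<\infty$ with $q_v<1$, and let $\mathrm{ord}$ be the additive valuation at $v$ with $\mathrm{ord}(p)=1$. Permute the triple and scale it so that one of the two largest entries is $1$ and the smallest is $Z$; it becomes $(-1-Z,1,Z)$ with $Z\ne0$ and $z:=\mathrm{ord}(Z)>0$, and $\log(1/q_v)=\omega_v\,z\log p$. For $n\in\{a,b\}$ we have $(-1)^n(1+Z)^n+1+Z^n=0$.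

**Step 1: an even exponent.** If $n$ is even, then $2+\sum_{k=1}^{n-1}\binom nkZ^k+2Z^n=0$. Reducing modulo the maximal ideal gives $2\equiv0$, so $p=2$. If $z>\frac12$, all terms but the first have $\mathrm{ord}>1$: for $k=1$ because $n$ is even, for $2\le k\le n-1$ because $kz\ge2z>1$, and for $2Z^n$ clearly. The first term has $\mathrm{ord}=1$, a contradiction. So $p=2$ and $z\le\frac12$.

**Step 2: an odd exponent.** If $n$ is odd, then $(1+Z)^n-1=Z^n$. If $p\nmid n$, the left side is $nZ+\cdots$ with $\mathrm{ord}=z$, while the right side has $\mathrm{ord}=nz\neq z$, a contradiction. So $p\mid n$, and $p$ is odd. Suppose $z>\frac1{p-1}$. For $2\le k\le n$ write $\binom nk=\frac nk\binom{n-1}{k-1}$. If $\mathrm{ord}(k)=e$, then $k\ge p^e\ge1+e(p-1)$, so $\mathrm{ord}(k)\le\frac{k-1}{p-1}<(k-1)z$. Hence $\mathrm{ord}\bigl(\binom nkZ^k\bigr)\ge\mathrm{ord}(n)-\mathrm{ord}(k)+kz>\mathrm{ord}(n)+z$. So the left side has $\mathrm{ord}=\mathrm{ord}(n)+z$, and therefore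
$$\mathrm{ord}(n)=(n-1)z>\frac{n-1}{p-1}\ge\mathrm{ord}(n),$$
a contradiction. So $z\le\frac1{p-1}$.

**Step 3: summing.** If $a$ or $b$ is even, Step 1 for that exponent shows that every $v$ with $q_v<1$ lies above $2$ with $z\le\frac12$; so $f\le\sum_{v\mid2}\omega_v\cdot\frac12\log2=\frac12\log2$. If both are odd, Step 2 for $a$ and for $b$ gives $p\mid g$ and $z\le\frac1{p-1}$, so $f\le\sum_{p\mid g}\frac{\log p}{p-1}$. As $p\ge3$, each term is at most $\frac12\log p$, and the sum is at most $\frac12\log g$. $\square$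

Sometimes this is the end of the matter. Let $a=9$ and $b$ even. Then $T=-\frac13$, so $\|T\|_v>1$ at $v\mid3$, and (7) gives $q_v<1$ there; but Lemma 2 says that all such places lie above $2$. So **$a=9$ with $b$ even is impossible**, which we will use later.

But consider $a=11$. There $T=-1$, and by Step 2 of Lemma 1 the triple is proportional (with factor in $k$) to the roots of $t^3+t-1$, which has $u=-1$, $w=1$. These roots are units. So $q_v=1$ at *every* finite place, $f=0$, and Lemma 2 has nothing to act on: the finite valuations of $X,Y,Z$ carry no information. The conclusion of the lemma will be kept as a bound for $f$; the contradiction must involve the archimedean places.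

## 6. The lower bound $ah>2.01$

The final argument compares two quantities that grow linearly in a large parameter, and the numerical value of $L=ah$ decides which one wins. So we need a good lower bound for $h$.

**Lemma 3.** $L=ah>2.01$.

*Proof.* **Step 1: a bound for all $a$.** Let $\kappa\in(0,1)$ with $\kappa^3+\kappa=1$. By (6) and $f\ge0$, $6h\ge\sum_{v\mid\infty}\omega_v\log\frac1{s_v}$, and (9) bounds $2h$. If the $s_v$ are near $1$ the second bound is good, if they are near $0$ the first; we combine them with weights $\kappa^3$ and $\kappa$. Gibbs' inequality says that for $\alpha,s\in(0,1)$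
$$-\alpha\log s-(1-\alpha)\log(1-s)\ge-\alpha\log\alpha-(1-\alpha)\log(1-\alpha);$$
indeed, by concavity of $\log$, $\alpha\log\frac s\alpha+(1-\alpha)\log\frac{1-s}{1-\alpha}\le\log1=0$. With $\alpha=\kappa^3$, $1-\alpha=\kappa$, and $\sum_{v\mid\infty}\omega_v=1$,
$$(6\kappa^3+2\kappa)h\ge\sum_{v\mid\infty}\omega_v\bigl(-\kappa^3\log s_v-\kappa\log(1-s_v)\bigr)\ge(3\kappa^3+\kappa)\log\frac1\kappa,$$
that is,
$$h\ge\tfrac12\log\tfrac1\kappa .\tag{10}$$
Since $0.6824^3+0.6824>1.0001$, we have $\kappa<0.6824$; since $0.6824\,e^{0.382}<1$, we get $\log\frac1\kappa>0.382$ and $h>0.191$. If $a\ge11$, then $L>2.1$.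

**Step 2: $a\in\{6,8,9,10\}$.** Here $T$ is the rational number in (4), so by (5) and monotonicity all $s_v$ equal one $s$ with $(1-s)^3=|T|s$. At $v\mid p$, (7) and $q_v\le1$ give $2\log(1/q_v)\ge\omega_v\max(0,\log|T|_p)$; summing over $v\mid p$ and then over $p$, $2f\ge\sum_p\max(0,\log|T|_p)=\log\operatorname{den}(T)$. So (6) gives
$$6h\ge\log\frac{\operatorname{den}(T)}{s},\qquad L\ge\frac a6\log\frac{\operatorname{den}(T)}s .$$
The function $(1-s)^3-|T|s$ is decreasing, so a value of $s$ where it is negative bounds $s$ from above.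

* $a=6$, $T=-\frac32$: $0.734^3<0.3955<0.399=1.5\cdot0.266$, so $s<0.266$ and $L\ge\log(2/0.266)>\log7.51>2.01$.
* $a=8$, $T=-4$: $0.8^3=0.512<0.8$, so $s<0.2$ and $L\ge\frac43\log5>2.1$.
* $a=9$, $T=-\frac13$: $0.5^3=0.125<\frac16$, so $s<0.5$ and $L\ge\frac32\log6>2.6$.
* $a=10$, $T=-\frac{15}2$: $0.512<1.5$, so $s<0.2$ and $L\ge\frac53\log10>3$. $\square$

**Remark.** The bound (10) is attained for $a=11$. The roots of $t^3+t-1$ are the units $\kappa$ (real) and two conjugate numbers of modulus $\kappa^{-1/2}$. In this scaling finite places contribute $0$ to the height, and at each archimedean place the largest modulus is $\kappa^{-1/2}$. So $h=\frac12\log\frac1\kappa$.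

## 7. Two angles that cannot coincide: $b\ge25a$

At an archimedean place, $p_a=p_b=0$ says that $\cos a\varphi$ and $\cos b\varphi$ are both tiny. So $\varphi$ is very close to two fractions of $\pi$, with denominators $2a$ and $2b$. These are different, and different fractions cannot be too close.

**Lemma 4.** At every $v\mid\infty$, $(a+b)c_v^a>3$; if $a,b$ are both odd, $(a+b)c_v^a>6g$, where $g=\gcd(a,b)$.

*Proof.* Write $c=c_v$, $\varphi=\varphi_v$. From $2\cos n\varphi+(-c)^n=0$ for $n=a,b$ we have $|\cos a\varphi|=c^a/2$, $|\cos b\varphi|=c^b/2$. If $|\cos\theta|=y$, the distance from $\theta$ to the nearest odd multiple of $\frac\pi2$ is $\arcsin y$. So for some integers $j,j'$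
$$\Bigl|\varphi-\frac{(2j+1)\pi}{2a}\Bigr|=\frac1a\arcsin\frac{c^a}2,\qquad\Bigl|\varphi-\frac{(2j'+1)\pi}{2b}\Bigr|=\frac1b\arcsin\frac{c^b}2 .$$
The first right side is strictly larger, since $a<b$ and $0<c<1$. So the two fractions differ, and $D=(2j+1)b-(2j'+1)a$ is a nonzero integer: $|D|\ge1$. If $a,b$ are odd, $D$ is even and divisible by the odd number $g$, so $|D|\ge2g$. By convexity of $\arcsin$ on $[0,1]$, $\arcsin\frac y2\le\frac{\pi y}6$ for $0\le y\le1$ (equality at both ends). The triangle inequality gives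
$$\frac{\pi|D|}{2ab}\le\frac\pi6\Bigl(\frac{c^a}a+\frac{c^b}b\Bigr),\qquad\text{i.e.}\qquad3|D|\le bc^a+ac^b<(a+b)c^a .\qquad\square$$

To turn this into a lower bound for $b$ we need one place where $c_v$ is not near $1$. This is what (8) and the bound on $f$ are for.

**Lemma 5.** There is $v\mid\infty$ with $c_v^a\le\frac15$, and $b\ge25a$.

*Proof.* Take $v$ from (8) and $s=s_v$, so $c_v^a=s^{a/2}$ and
$$(1-s)^3\ge e^{-2f}s .$$
For $\lambda>0$ the function $(1-s)^3-\lambda s$ is decreasing in $s$, so as before a value where it is negative is an upper bound for $s$.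

**Case I: $a,b$ are not both odd.** By Lemma 2, $e^{-2f}\ge\frac12$, so $|T|_v\ge\frac12$; in particular $a\ne9$. By Lemma 4, $a+b>3s^{-a/2}$, so it suffices to show $3s^{-a/2}\ge26a$.

* $a=6$: $s<0.266$ as in Lemma 3, so $s^3<0.018822$ and $3/s^3>159>156$.
* $a=8$ and $a=10$: $s<0.2$, so $3s^{-a/2}>1875>208$ and $>9375>260$, respectively.
* $a\ge11$: $0.58^3<0.21=\frac{0.42}2$ gives $s<0.42$. For $a=11$, $0.42^{5.5}<0.00848$ and $3/0.00848>353>286$. When $a$ increases by $1$, $3\cdot0.42^{-a/2}$ is multiplied by $0.42^{-1/2}>1.5>\frac{a+1}a$, so the inequality persists.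

Hence $a+b>26a$, and $c_v^a=s^{a/2}\le\frac3{26a}\le\frac3{156}<0.02$.

**Case II: $a,b$ are odd.** So $a\ge9$, and Lemma 2 gives $e^{-2f}\ge\frac1g$, i.e. $(1-s)^3\ge s/g$. By Lemma 4, $a+b>6g\,s^{-a/2}$, so it suffices to show $g\,s^{-a/2}\ge\frac{13}3a$.

* $g=1$: $0.68^3<0.32$ gives $s<0.32$. For $a=9$, $0.32^{-4.5}>168>39$. Each step $a\to a+2$ multiplies the left side by $\frac1{0.32}>3$, the right side by at most $\frac{11}9$. Also $s^{a/2}<\frac1{168}$.
* $g=3$: $0.53^3<0.47/3$ gives $s<0.47$. For $a=9$, $0.47^{-4.5}>29$ and $3\cdot29>39$. Each step $a\to a+2$ multiplies the left side by more than $2$. Also $s^{a/2}<\frac1{29}$.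
* $g\ge5$: put $\tau=1-s$, so $\tau^3\ge(1-\tau)/g$. If $\tau<(2g)^{-1/3}$, which is $<\frac12$, then $\tau^3<\frac1{2g}<\frac{1-\tau}g$, a contradiction. So $\tau\ge(2g)^{-1/3}$. Write $a=gm$. Since $s=1-\tau\le e^{-\tau}$,
$$s^{-a/2}\ge e^{a\tau/2}\ge\exp\bigl(m\,g^{2/3}/2^{4/3}\bigr),$$
and we need this to be at least $\frac{13}3m$. If $g\ge9$, then $g^{2/3}/2^{4/3}>1.71$, and $e^{1.71m}\ge\frac{13}3m$ for $m\ge1$: we have $e^{1.71}>5.5$, and each step $m\to m+1$ multiplies the left side by more than $5.5$, the right side by at most $2$. If $g\in\{5,7\}$, then $m$ is odd and $m\ge2$ (as $a\ge9$ is odd), so $m\ge3$; here $g^{2/3}/2^{4/3}>1.15$, and $e^{1.15m}\ge\frac{13}3m$ for $m\ge3$, since $e^{3.45}>31>13$ and each step multiplies the left side by more than $3$. Also $s^{a/2}<\frac1{5.5}$ in the first case and $<\frac1{31}$ in the second.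

In all cases $c_v^a=s^{a/2}\le\frac15$ and $a+b>26a$. $\square$

The gap alone cannot finish. For $a=11$ we have $(1-s)^3=s$, so $s=\kappa^3$, and Lemma 4 only yields $11+b>3\kappa^{-16.5}>3e^{6.303}>1620$, hence $b>1600$; every larger $b$ is still allowed. We need an argument that gets *stronger* as $b/a$ grows.

## 8. A second linear equation of low degree

Let
$$N=\Bigl\lfloor\frac{b-a}{2a}\Bigr\rfloor,\qquad r=b-(2N+1)a .$$
By Lemma 5, $N\ge12$; and $0\le r<2a$. Put $A=X^a$, $B=Y^a$, $C=Z^a$, so $A+B+C=p_a=0$, and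
$$\mathbf V=(A^{2N+1},B^{2N+1},C^{2N+1}),\qquad\mathbf R=(X^r,Y^r,Z^r).$$
The dot product is bilinear throughout. Since $(2N+1)a+r=b$, the equation $p_b=0$ says $\mathbf R\cdot\mathbf V=0$. The point $\mathbf V$ has projective height $(2N+1)ah$, which is large, and $\mathbf R$ has small height. If we find a second vector $\mathbf W$ orthogonal to $\mathbf V$ and independent of $\mathbf R$, then $\mathbf V$ is proportional to $\mathbf W\times\mathbf R$, and its height is bounded by roughly the sum of the heights of $\mathbf W$ and $\mathbf R$.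

The obvious second equation is $A+B+C=0$ itself, read as
$$\bigl((BC)^{2N},(CA)^{2N},(AB)^{2N}\bigr)\cdot\mathbf V=(ABC)^{2N}(A+B+C)=0 .$$
This vector is proportional to $(A^{-2N},B^{-2N},C^{-2N})$ and has height $-2Na\sum_v\log m_v=4Nah$. The resulting bound $(2N+1)ah\le(4Na+r)h+\log2$ is true for every $N\ge1$ and gives nothing. We need an equation whose coefficients have degree well below $2N+1$ in $A,B,C$, with integer coefficients that are not too large. Padé approximation, in an argument of Beukers–Schlickewei type, provides degree $N$.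

For $N\ge1$ put $w_k=\binom{2N-k}N\binom{N+k}N$ and
$$W(y,z)=\sum_{k=0}^N(-1)^kw_k\,y^{N-k}z^k,\qquad S_N=\sum_{k=0}^Nw_k=\binom{3N+1}N .$$
The last equality compares coefficients of $\xi^N$ in $(1-\xi)^{-N-1}(1-\xi)^{-N-1}=(1-\xi)^{-2N-2}$. Clearly $w_k=w_{N-k}$, so $W(z,y)=(-1)^NW(y,z)$.

**Lemma 6.** If $A+B+C=0$, then
$$A^{2N+1}W(B,C)+B^{2N+1}W(C,A)+C^{2N+1}W(A,B)=0 .$$

For $N=1$, $w_0=w_1=2$, $W(y,z)=2(y-z)$, and the identity is twice $A^3(B-C)+B^3(C-A)+C^3(A-B)=-(A-B)(B-C)(C-A)(A+B+C)=0$.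

*Proof.* This is a polynomial identity, so we may take $A,B,C\in\mathbb C$. The idea is to integrate one polynomial around a triangle. Let $q(t)=t^N(t-A)^N(t+B)^N$. Then
$$\int_0^Aq\,dt+\int_A^{-B}q\,dt+\int_{-B}^0q\,dt=0 .$$
Define $J(y,z)=\int_0^1s^N(1-s)^N\bigl(y(1-s)-zs\bigr)^Nds$.

In the first integral put $t=As$. Then $t-A=-A(1-s)$ and $t+B=As+B=B(1-s)-Cs$ because $A=-B-C$. So it equals $(-1)^NA^{2N+1}J(B,C)$.

In the second put $t=A+Cs$, which ends at $A+C=-B$. Then $t-A=Cs$, $t+B=-C+Cs=-C(1-s)$, and $t=A-(A+B)s=A(1-s)-Bs$. So it equals $(-1)^NC^{2N+1}J(A,B)$.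

In the third put $t=-B(1-s)$. Then $t+B=Bs$ and $t-A=-B+Bs+B+C=C+Bs=C(1-s)-As$. So it equals $(-1)^NB^{2N+1}J(C,A)$.

It remains to identify $J$ with a multiple of $W$. Expanding and using $\int_0^1s^{N+k}(1-s)^{2N-k}ds=\frac{(N+k)!(2N-k)!}{(3N+1)!}$,
$$J(y,z)=\sum_{k=0}^N(-1)^k\binom Nk\frac{(N+k)!\,(2N-k)!}{(3N+1)!}y^{N-k}z^k=\frac{N!^3}{(3N+1)!}W(y,z),$$
since $N!^3w_k=\frac{N!\,(2N-k)!\,(N+k)!}{(N-k)!\,k!}=\binom Nk(N+k)!\,(2N-k)!$. $\square$

So $\mathbf W=\bigl(W(B,C),W(C,A),W(A,B)\bigr)$ satisfies $\mathbf W\cdot\mathbf V=0$. The price is the size of the coefficients: their sum $S_N$ grows at most like $(27/4)^N$. The gain will be about $Nah=NL$. As $\log\frac{27}4\approx1.91$, the bound $L>2.01$ is just good enough.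

## 9. Gegenbauer polynomials and the independence of $\mathbf W$ and $\mathbf R$

We must exclude that $\mathbf W$ is a multiple of $\mathbf R$. At the place $v$ of Lemma 5, where $|C|$ is small compared with $|A|=|B|$, we will see that $|W(A,B)|$ is much larger than $|W(B,C)|$, whereas proportionality would require the reverse. The upper bound for $W(B,C)$ is immediate; the lower bound for $W(A,B)$ rests on the following lemma. Its ingredients are classical (Szegő, *Orthogonal Polynomials*, §§3.3, 4.7); we derive them.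

**Lemma 7.** There is a polynomial $G_N$ of degree $N$ with $G_N(\cos\theta)=\sum_{k=0}^Nw_k\cos((N-2k)\theta)$, so that $G_N(1)=S_N$. Its zeros $x_i$ are real, simple, lie in $(-1,1)$, are symmetric about $0$, and satisfy
$$1-x_i^2>\frac{N(N+1)}{(2N+1)^2} .$$

*Proof.* **Step 1: a generating function.** Fix $\lambda=N+1$ and define $G_n(\chi)$ by
$$(1-2\chi\xi+\xi^2)^{-\lambda}=\sum_{n\ge0}G_n(\chi)\xi^n .$$
Expanding the left side as $\sum_m\binom{\lambda+m-1}m\xi^m(2\chi-\xi)^m$, we see that $G_n$ has degree exactly $n$, with leading coefficient $2^n\binom{\lambda+n-1}n$. With $\chi=\cos\theta$ the left side is $(1-\xi e^{i\theta})^{-N-1}(1-\xi e^{-i\theta})^{-N-1}$, and the coefficient of $\xi^N$ is $\sum_k\binom{N+k}N\binom{2N-k}Ne^{i(2k-N)\theta}=\sum_kw_k\cos((N-2k)\theta)$, using $w_k=w_{N-k}$. Replacing $\theta$ by $\pi-\theta$ gives $G_N(-\chi)=(-1)^NG_N(\chi)$, so the zeros are symmetric about $0$.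

**Step 2: the differential equation**
$$(1-\chi^2)G_n''-(2\lambda+1)\chi G_n'+n(n+2\lambda)G_n=0 .\tag{11}$$
Let $\Delta=1-2\chi\xi+\xi^2$, $\mathcal G=\Delta^{-\lambda}$ and $\vartheta=\xi\frac{\partial}{\partial\xi}$. We show $(1-\chi^2)\mathcal G_{\chi\chi}-(2\lambda+1)\chi\mathcal G_\chi+\vartheta^2\mathcal G+2\lambda\vartheta\mathcal G=0$; the coefficient of $\xi^n$ is (11). We have
$$\mathcal G_\chi=2\lambda\xi\Delta^{-\lambda-1},\quad\mathcal G_{\chi\chi}=4\lambda(\lambda+1)\xi^2\Delta^{-\lambda-2},\quad\vartheta\mathcal G=2\lambda\xi(\chi-\xi)\Delta^{-\lambda-1},$$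
$$\vartheta^2\mathcal G=2\lambda(\chi\xi-2\xi^2)\Delta^{-\lambda-1}+4\lambda(\lambda+1)\xi^2(\chi-\xi)^2\Delta^{-\lambda-2} .$$
Multiply the sum by $\Delta^{\lambda+2}/(2\lambda)$. Since $(1-\chi^2)+(\chi-\xi)^2=\Delta$, the two terms with $\Delta^{-\lambda-2}$ give $2(\lambda+1)\xi^2\Delta$, and the total is $\Delta$ times
$$2(\lambda+1)\xi^2-(2\lambda+1)\chi\xi+\chi\xi-2\xi^2+2\lambda\chi\xi-2\lambda\xi^2=0 .$$

**Step 3: the zeros are real, simple and in $(-1,1)$.** Equation (11) can be written $\bigl((1-\chi^2)^{\lambda+1/2}G_n'\bigr)'=-n(n+2\lambda)(1-\chi^2)^{\lambda-1/2}G_n$. For $m\ne n$, multiply by $G_m$, subtract the same with $m,n$ exchanged, and integrate over $[-1,1]$; by parts, everything on the left cancels, as $(1-\chi^2)^{\lambda+1/2}$ vanishes at $\pm1$. Since $n(n+2\lambda)\neq m(m+2\lambda)$, we get $\int_{-1}^1(1-\chi^2)^{\lambda-1/2}G_mG_n\,d\chi=0$. Suppose $G_N$ changed sign at only $m<N$ points of $(-1,1)$. The monic polynomial of degree $m$ with simple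 zeros exactly at these points is a combination of $G_0,\dots,G_m$, hence orthogonal to $G_N$; but its product with $G_N$ has constant sign and is not identically zero. This is a contradiction. So $G_N$ has $N$ sign changes in $(-1,1)$, i.e. $N$ simple zeros there.

**Step 4: the zeros stay away from $\pm1$.** Let $\psi(\theta)=G_N(\cos\theta)$. Since $\psi'=-\sin\theta\,G_N'$ and $\psi''=\sin^2\theta\,G_N''-\cos\theta\,G_N'$, (11) becomes $\psi''+2\lambda\cot\theta\,\psi'+N(N+2\lambda)\psi=0$. For $y=\sin^\lambda\theta\,\psi$ we have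
$$y''=\sin^\lambda\theta\Bigl(\psi''+2\lambda\cot\theta\,\psi'+\bigl(\lambda^2\cot^2\theta-\tfrac{\lambda}{\sin^2\theta}\bigr)\psi\Bigr)=\Bigl(\frac{\lambda(\lambda-1)}{\sin^2\theta}-(N+\lambda)^2\Bigr)y ,$$
using $\lambda^2\cot^2\theta=\frac{\lambda^2}{\sin^2\theta}-\lambda^2$. Here $\lambda(\lambda-1)=N(N+1)$ and $N+\lambda=2N+1$. Suppose some zero has $1-x_i^2\le\frac{N(N+1)}{(2N+1)^2}$. Let $\theta_1$ be the smallest zero of $\psi$ in $(0,\pi)$. By symmetry $\theta_1\le\frac\pi2$ and $\cos\theta_1=\max|x_i|$, so $\sin^2\theta_1\le\frac{N(N+1)}{(2N+1)^2}$. On $(0,\theta_1)$ we have $\psi>0$ (as $\psi(0)=S_N>0$), so $y>0$; and $\sin\theta<\sin\theta_1$, so the bracket is positive. Hence $y''>0$ and $y$ is convex on $[0,\theta_1]$ with $y(0)=y(\theta_1)=0$, so $y\le0$ there, a contradiction. $\square$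

**Lemma 8.** $\mathbf W$ and $\mathbf R$ are linearly independent.

*Proof.* **Step 1: normalization.** Suppose not. As $\mathbf R\ne0$, $\mathbf W=\mu\mathbf R$, that is,
$$\frac{W(B,C)}{X^r}=\frac{W(C,A)}{Y^r}=\frac{W(A,B)}{Z^r}=\mu .$$
The equality of these three quantities is preserved by field embeddings, by scaling of $(X,Y,Z)$ (each is multiplied by the same factor), by cyclic permutations, and by transpositions, which permute the three quantities and multiply all of them by $(-1)^N$. So, using the embedding given by the place $v$ of Lemma 5, we may assume $(X,Y,Z)=(\zeta,\bar\zeta,-c)$ with $t:=c^a\le\frac15$. Then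
$$|W(A,B)|=|\mu|c^r\le|\mu|=|W(B,C)| .$$
We show that this is false.

**Step 2: upper bound for $W(B,C)$.** Here $|A|=|B|=1$, $|C|=t$. Since $\binom{2N-k}N\big/\binom{2N}N=\prod_{i<k}\frac{N-i}{2N-i}\le2^{-k}$, we have $w_k\le2^{-k}\binom{2N}N\binom{N+k}N$, so
$$|W(B,C)|\le\sum_kw_kt^k\le\binom{2N}N\sum_{k\ge0}\binom{N+k}N\Bigl(\frac t2\Bigr)^k=\binom{2N}N\Bigl(1-\frac t2\Bigr)^{-N-1}\le\binom{2N}N\,0.9^{-N-1} .$$

**Step 3: lower bound for $W(A,B)$.** From $|\cos a\varphi|=\frac t2$ we get $a\varphi=(2j+1)\frac\pi2+\eta'$ with $j\in\mathbb Z$ and $|\eta'|=\eta:=\arcsin\frac t2$. So $A=\bar B=i^{2j+1}e^{i\eta'}$, and $A^{N-2k}=i^{(2j+1)N}(-1)^ke^{i(N-2k)\eta'}$. Hence, with $w_k=w_{N-k}$,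
$$|W(A,B)|=\Bigl|\sum_k(-1)^kw_kA^{N-2k}\Bigr|=\Bigl|\sum_kw_k\cos((N-2k)\eta)\Bigr|=|G_N(\cos\eta)| .$$
By Lemma 7, $\frac1{1-x_i^2}<\frac{(2N+1)^2}{N(N+1)}=4+\frac1{N(N+1)}<5$. Pairing the zeros $\pm x_i$, we write $G_N(\cos\eta)/G_N(1)$ as a product of $\lfloor N/2\rfloor$ factors
$$\frac{\cos^2\eta-x_i^2}{1-x_i^2}=1-\frac{\sin^2\eta}{1-x_i^2}\ge1-5\cdot\frac{t^2}4\ge0.95$$
and, if $N$ is odd, one factor $\cos\eta=\sqrt{1-t^2/4}\ge\sqrt{0.99}\ge\sqrt{0.95}$ from the zero $0$. So $|W(A,B)|\ge0.95^{N/2}S_N$.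

**Step 4: comparison.** We have $S_N\big/\binom{2N}N=\prod_{i=0}^{N-1}\frac{3N+1-i}{2N-i}\ge\bigl(\frac32\bigr)^N$, since $2(3N+1-i)\ge3(2N-i)$. The lower bound of Step 3 divided by the upper bound of Step 2 is therefore at least
$$0.9\,\bigl(1.5\cdot0.9\cdot\sqrt{0.95}\bigr)^N\ge0.9\cdot1.3^{N}\ge0.9\cdot1.3^{12}>1 .$$
So $|W(A,B)|>|W(B,C)|$, a contradiction. $\square$

## 10. The height inequality

**Step 1: $\mathbf V$ is a cross product.** Both $\mathbf W$ and $\mathbf R$ are orthogonal to $\mathbf V$, and by Lemma 8 they are independent. So $\mathbf E=\mathbf W\times\mathbf R\ne0$ spans the one-dimensional space of vectors orthogonal to both, and $\mathbf V=\nu\mathbf E$ with $\nu\in k^*$. Hence $\mathbf V$ and $\mathbf E$ have the same projective height.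

**Step 2: computing and bounding it.** The height of $\mathbf V$ is $(2N+1)ah$. The components of $\mathbf E$ are of the form $W(C,A)Z^r-W(A,B)Y^r$. At a finite $v$, since $W$ has integer coefficients, their $\|\cdot\|_v$ is at most $M_v^{aN+r}$. At $v\mid\infty$ the coefficients of $W$ have absolute sum $S_N$, so their $\|\cdot\|_v$ is at most $(2S_N)^{\omega_v}M_v^{aN+r}$. Summing logarithms over all $v$,
$$(2N+1)ah\le(aN+r)h+\log(2S_N).$$
Here $h>0$ by Lemma 3 and $r<2a$, so $(2N+1)a-aN-r>(N-1)a$ and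
$$(N-1)L<\log(2S_N).$$
By Lemma 3,
$$2.01\,(N-1)<\log(2S_N).\tag{12}$$

**Step 3: (12) fails for every $N\ge12$.** For $N=12$ the left side is $22.11$, while
$$2S_{12}=2\binom{37}{12}=3\,704\,965\,992<3.58\cdot10^9\cdot1.11<e^{22}e^{0.11}=e^{22.11}.$$
When $N$ increases by $1$, the left side of (12) grows by $2.01$, and the right side by less, because
$$\frac{S_{N+1}}{S_N}=\frac{3(3N+4)(3N+2)}{(2N+3)(2N+2)}<\frac{27}4<e^{2.01};$$
the middle inequality is $12(9N^2+18N+8)<27(4N^2+10N+6)$, i.e. $108N^2+216N+96<108N^2+270N+162$. So (12) is false for all $N\ge12$. But $N\ge12$ by Lemma 5, a contradiction.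

Hence $Q_a$ and $Q_b$ have no common root in $\mathbb C$, and by (3) Theorem 1 is proved. $\blacksquare$

## 11. Coprimality, regular sequences and recurrences

**Proof of Corollary 1.** By definition $\min(\delta_a,\delta_b)=0$ if and only if $ab$ is even, and $\min(\varepsilon_a,\varepsilon_b)=0$ if and only if $3\mid ab$. So by Theorem 1, $\gcd(F_a,F_b)=1$ if and only if $6\mid ab$. In particular Conjecture 2.1 is true.

For the regular sequence we use the criterion of Section 2. If $6\mid ab$, a nonzero common zero of $p_1,p_a,p_b$ over $\overline K$ could be permuted and scaled so that $Y=1$; it would then be $(x,1,-1-x)$ with $x$ a common root of $F_a$ and $F_b$, which is impossible. If $6\nmid ab$, there is a nonzero common zero: $(1,-1,0)$ when $ab$ is odd, since $1+(-1)^n=0$ for $n=1,a,b$; and $(1,\omega,\omega^2)$, with $\omega$ a primitive cube root of unity, when $3\nmid ab$, since $1+\omega^n+\omega^{2n}=0$ for $n=1,a,b$. $\blacksquare$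

**Proof of Corollary 2.** Let $X,Y,Z$ be the roots of $t^3-ut-w$. They are nonzero since $w\ne0$, and $p_n=X^n+Y^n+Z^n$, because these power sums have the initial values $3,0,2u$ and satisfy the recurrence. Suppose $p_a=p_b=0$ with $2\le a<b$. The triple $(X/Y,1,Z/Y)$ is $(x,1,-1-x)$ with $x=X/Y$, so $x$ is a common root of $F_a$ and $F_b$. At $x$ the coordinates of Section 2 are $u/Y^2$ and $w/Y^3$, both nonzero; as $F_n=u^{\varepsilon_n}w^{\delta_n}Q_n$ there, $x$ is a common root of $Q_a$ and $Q_b$. This contradicts what was proved in Section 10. $\blacksquare$
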